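\title{Almost sure uniqueness for differential inclusions steered by a Brownian direction}

\begin{abstract}
Let $F$ be a Lipschitz multifunction on $\mathbb{R}^N$, $N\ge 2$, with nonempty compact convex values, and let $F^p(x)$ be the face of $F(x)$ exposed by the unit vector $p$. We prove that for almost every path $\omega$ of Brownian motion on the unit sphere the inclusion $\dot x\in F^{\omega(t)}(x)$, $x(0)=\bar x$, has exactly one absolutely continuous solution. Outside one null set of paths, uniqueness holds for all initial times and points, and the solutions form a flow of homeomorphisms that are locally H\"older continuous with every exponent below one. The proof compares an arbitrary solution with the flow of a smooth approximation. The error made in a time step $\tau$ is at most of order $\tau^{9/8}$, and the approximate flows are almost Lipschitz, because the moments of their Jacobians obey an energy estimate that does not depend on the approximation.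
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A differential inclusion $\dot x\in F(x)$ usually has many solutions with the same initial point. One way to narrow the choice is to prescribe a direction at each time and to admit only the velocities that go farthest in that direction. This paper shows that a random, rapidly changing direction leaves exactly one solution.

Let $N\ge2$, let $S=S^{N-1}$ be the unit sphere of $\mathbb{R}^N$, and let $B_R$ be the closed ball of radius $R$ about $0$. Let $x\mapsto F(x)\subset\mathbb{R}^N$ have nonempty compact convex values and be Lipschitz continuous: $d_H(F(x),F(x'))\le L|x-x'|$, where the Hausdorff distance $d_H(A,A')$ is the least $\delta\ge 0$ such that every point of each set lies within $\delta$ of the other set. For a nonempty compact convex set $A$ and $p\in S$, the \emph{face of $A$ exposed by $p$} is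
\[
A^p=\Big\{y\in A:\ y\cdot p=\max_{y'\in A}y'\cdot p\Big\},
\]
again nonempty, compact and convex, and we write $F^p(x)=F(x)^p$. Fix $T>0$. Given a continuous path $\omega:[0,T]\to S$, a time $s\in[0,T]$ and a point $y\in\mathbb{R}^N$, a \emph{solution from $(s,y)$} is an absolutely continuous function $x:[s,T]\to\mathbb{R}^N$ with
\begin{equation}\label{eq:incl}
\dot x(t)\in F^{\omega(t)}(x(t))\quad\text{for a.e. }t\in[s,T],\qquad x(s)=y .
\end{equation}
A solution exists for every continuous path (Section~\ref{sec:first}).

Let $\sigma$ be the normalized surface measure on $S$, and let $\mathbb{P}$ be the law on $\Omega=C([0,T];S)$ of Brownian motion on $S$, with generator $\frac12\Delta_S$ and with $\omega(0)$ distributed according to $\sigma$. By symmetry $\omega(t)$ has law $\sigma$ for every $t$. The normalization of the generator is immaterial: if $\omega$ has generator $c\Delta_S$, $c>0$, the time change $t=u/(2c)$ turns \eqref{eq:incl} into the same problem for $F/(2c)$ on $[0,2cT]$ with generator $\frac12\Delta_S$. The following conjecture comes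 from \cite{exposed}: \emph{for all $N\ge2$, $F$, $T$ and $\bar x\in\mathbb{R}^N$, the solution from $(0,\bar x)$ is unique for $\mathbb{P}$-almost every $\omega$}, the null set being allowed to depend on $F$, $T$ and $\bar x$. The conjecture is true.

\begin{theorem}\label{thm:main}
Let $N\ge2$, let $F$ be Lipschitz continuous on $\mathbb{R}^N$ with nonempty compact convex values, and let $T>0$ and $\bar x\in\mathbb{R}^N$. For $\mathbb{P}$-almost every $\omega$, any two absolutely continuous solutions of $\dot x\in F^{\omega(t)}(x)$ on $[0,T]$ with $x(0)=\bar x$ coincide.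
\end{theorem}

The statement concerns all solutions of a deterministic problem, path by path. The solutions are not assumed to be adapted to $\omega$ or measurable in $\omega$, so stochastic calculus cannot be applied to them. The method gives more; the next theorem is not needed for Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:flow}
Let $N$, $F$, $T$ be as in Theorem~\ref{thm:main}. There is a $\mathbb{P}$-null set $\mathcal{N}$, depending only on $F$ and $T$, such that for $\omega\notin\mathcal{N}$:
\begin{itemize}
\item[(a)] for every $(s,y)\in[0,T]\times\mathbb{R}^N$ there is exactly one solution $t\mapsto X_{s,t}(y)$ from $(s,y)$;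
\item[(b)] each $X_{s,t}$, $0\le s\le t\le T$, is a homeomorphism of $\mathbb{R}^N$; for every $\gamma<1$ and $\rho>0$ there is $C(\omega)$ with $|X_{s,t}(y)-X_{s,t}(y')|\le C(\omega)|y-y'|^\gamma$ for all $s\le t$ and $y,y'\in B_\rho$, and the same holds for the inverse maps.
\end{itemize}
Moreover:
\begin{itemize}
\item[(c)] for fixed $s\le t$, $1\le\beta<\infty$ and $\rho<\infty$, almost surely $X_{s,t}\in W^{1,\beta}(B_\rho)$, and $\mathbb{E}\int_{B_\rho}|DX_{s,t}|^\beta\,dy<\infty$;
\item[(d)] Theorem~\ref{thm:main} and \textup{(a)} hold almost surely for an arbitrary law of $\omega(0)$, for example for a deterministic $\omega(0)=p_0$;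
\item[(e)] the hypotheses cannot be relaxed as follows. Let $\mu$ be continuous, concave and nondecreasing on $[0,\infty)$, with $\mu(0)=0$, $\mu>0$ on $(0,\infty)$ and $\int_0^1ds/\mu(s)<\infty$, so that Osgood's condition fails; for example $\mu(s)=s^\alpha$ with $0<\alpha<1$. Then there is an $F$ with modulus of continuity $\mu$ for which uniqueness from $(0,0)$ fails for every path. Also, there are a Lipschitz $F$ and a continuous path for which uniqueness fails.
\end{itemize}
\end{theorem}

Section~\ref{sec:first} treats the cases that can be settled at once and proves (e). Section~\ref{sec:model} shows the two estimates behind the proof on a scalar model. They are proved in general in Sections~\ref{sec:step} and~\ref{sec:jac} and combined in Section~\ref{sec:main}. Section~\ref{sec:flow} proves (a)--(d).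

\section{Support functions and first examples}\label{sec:first}

The \emph{support function} of a nonempty compact convex set $A$ is $h_A(p)=\max_{y\in A}y\cdot p$, $p\in\mathbb{R}^N$. We call $h$ \emph{$1$-homogeneous} if $h(\lambda p)=\lambda h(p)$ for $\lambda\geq0$, and we use three textbook facts.
\begin{itemize}
\item[(S1)] The map $A\mapsto h_A$ is a bijection onto the finite convex $1$-homogeneous functions on $\mathbb{R}^N$, and $A\subset B_M$ if and only if $h_A\le M$ on $S$.
\item[(S2)] $d_H(A,A')=\max_{p\in S}|h_A(p)-h_{A'}(p)|$.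
\item[(S3)] For $p\in S$, the face $A^p$ is a single point if and only if $h_A$ is differentiable at $p$, and then $A^p=\{\nabla h_A(p)\}$.
\end{itemize}
Put $H(x,p)=h_{F(x)}(p)$. By (S2), $|H(x,p)-H(x',p)|\le L|x-x'||p|$. By (S3), wherever $H(x,\cdot)$ is differentiable at $\omega(t)$, the inclusion \eqref{eq:incl} reads $\dot x=\nabla_pH(x,\omega(t))$. The hypothesis thus controls $H$, while the equation involves $\nabla_pH$.

Existence is standard. If $(x_n,p_n,y_n)\to(x,p,y)$ with $y_n\in F(x_n)$ and $y_n\cdot p_n=H(x_n,p_n)$, then $y\in F(x)$ and $y\cdot p=H(x,p)$ by continuity. So for continuous $\omega$ the map $(t,x)\mapsto F^{\omega(t)}(x)$ has closed graph, nonempty compact convex values, and linear growth; it is upper semicontinuous, and the basic existence theorem for such inclusions gives a solution on $[s,T]$ from every $(s,y)$. In particular a solution on a shorter interval $[s,t]$ extends to $[s,T]$.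

\begin{example}[Balls]\label{ex:ball}
If $F(x)$ is the ball with Lipschitz center $c(x)$ and Lipschitz radius $\lambda(x)\ge0$, then $F^p(x)=\{c(x)+\lambda(x)p\}$ is Lipschitz in $x$ uniformly in $p$, and the solution is unique for every path.
\end{example}

\begin{example}[A constant set]\label{ex:const}
Let $F\equiv A$. The Lipschitz function $h_A$ is differentiable Lebesgue-a.e., and its points of nondifferentiability form a cone, so they meet $S$ in a Borel set $\Sigma$ with $\sigma(\Sigma)=0$. By Fubini's theorem the expected time spent by $\omega$ in $\Sigma$ is $T\sigma(\Sigma)=0$. Hence for almost every $\omega$ the velocity is determined at almost every time, and the solution is unique.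
\end{example}

The same argument shows that for each fixed $x$ the face $F^{\omega(t)}(x)$ is a single point for almost every $(t,\omega)$. This suggests the conjecture but does not prove it: the point $x(t)$ depends on $\omega$, and a single-valued field without regularity in $x$ need not have unique trajectories. The next two examples show that both the regularity of $F$ and the randomness of $\omega$ are needed.

\begin{proof}[Proof of Theorem~\ref{thm:flow}\textup{(e)}]
Let $F(x)=\{\mu(\min(|x_1|,1))\,e_1\}$. A concave function with $\mu(0)=0$ is subadditive, so $|\mu(a)-\mu(a')|\le\mu(|a-a'|)$ by monotonicity; since $x\mapsto\min(|x_1|,1)$ is $1$-Lipschitz, $d_H(F(x),F(x'))\le\mu(|x-x'|)$. The values are points, so $F^p=F$ for every $p$. The function $G(z)=\int_0^zds/\mu(\min(s,1))$ is finite, continuous and increasing from $[0,\infty)$ onto $[0,\infty)$, and $C^1$ with $G'>0$ on $(0,\infty)$. Its inverse $z(t)$ is continuous, positive for $t>0$, and satisfies $\dot z=\mu(\min(z,1))\le\mu(1)$ for $t>0$. Thus $x\equiv0$ and $x=z(t)e_1$ are two solutions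 from $(0,0)$ for every path.

For the second claim let $F\equiv\{\lambda e_1:|\lambda|\le1\}$ and $\omega\equiv e_2$. Then $F^{\omega(t)}=F$, and $x=\bar x\pm te_1$ are two solutions.
\end{proof}

In the first example $H$ is linear in $p$ and the path does not enter the equation. For single-valued $F$, Theorem~\ref{thm:main} is the uniqueness theorem for Lipschitz fields, and the noise can add nothing to it.

\section{A scalar model}\label{sec:model}

Take $N=2$ and the segments $F(x)=\{\lambda(1,x_1):|\lambda|\le1\}$, with $L=1$ and $H(x,p)=|p_1+x_1p_2|$. While $p_2>0$, the first coordinate of a solution satisfies $\dot x_1\in\operatorname{Sign}(x_1-w)$ with $w=-p_1/p_2$, where $\operatorname{Sign}(0)=[-1,1]$. The field jumps at $x_1=w$, and the jump is repelling: for $\omega\equiv e_2$ the functions $x_1=t$, $0$, $-t$ all occur. No Gronwall argument applies. As a model we replace $w$ by a real Brownian motion $W$ and consider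
\[
\dot x\in\operatorname{Sign}(x-W_t),\qquad x\in\mathbb{R}.
\]
Fix a time step $\tau$ and a smooth $b$ with $|b|\le1$ and $b=\operatorname{sign}$ outside $[-\tau,\tau]$. We compare solutions with the flow of the smooth equation $\dot Y=b(Y-W_t)$.

\emph{One step.} Let $x$ and $Y$ start from a fixed point $x_0$ at time $0$. On $[0,\tau]$ both stay within $\tau$ of $x_0$, so their velocities agree whenever $|W_t-x_0|>2\tau$. The density of $W_t$ is at most $(2\pi t)^{-1/2}$, so the expected time that $W$ spends in an interval of length $2r$ before time $\tau$ is at most $\int_0^\tau2r(2\pi t)^{-1/2}dt\le2r\sqrt\tau$. With $r=2\tau$, the gap $|x(\tau)-Y(\tau)|$ is bounded, for all solutions $x$ at once, by a random variable of mean at most $8\tau^{3/2}$. This is much smaller than the trivial bound $2\tau$.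

\emph{The Jacobian.} Let $J_t=\partial Y_t/\partial Y_0$, so that $\log J_t=\int_0^tb'(Z_u)\,du$ with $Z=Y-W$. Here $b'$ is of size $1/\tau$. But $dZ=b(Z)\,dt-dW$, and It\^o's formula for $\Phi(Z)$ with $\Phi'=b$ gives
\[
\int_0^tb'(Z_u)\,du=2\big(\Phi(Z_t)-\Phi(Z_0)\big)-2\int_0^tb(Z_u)^2du+2I_t\le2t+2|W_t-W_0|+2I_t ,
\]
where $I_t=\int_0^tb(Z_u)\,dW_u$ has quadratic variation at most $t$. Since $\mathbb{E}e^{\lambda I_t}\le e^{\lambda^2t/2}$ and $\mathbb{E}e^{\lambda|W_t-W_0|}\le2e^{\lambda^2t/2}$, the Cauchy--Schwarz inequality with $\lambda=4\beta$ gives $\mathbb{E}J_t^\beta\le\sqrt2\,e^{2\beta t+8\beta^2t}$ for $\beta>0$. The bound depends on $\sup|b|$ only. The reason is that the $x$-derivative of the field $b(x-w)$ is the $w$-derivative of the bounded function $-b(x-w)$, and the noise in $w$ absorbs one derivative.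

\emph{Combination.} Cut $[0,T]$ into $T/\tau$ steps. Pass from the smooth trajectory issued from $\bar x$ to a solution $x$ one step at a time: follow $x$ up to time $i\tau$ and the smooth flow afterwards. Changing $i$ to $i+1$ creates a one-step error, which the smooth flow then transports to the final time. If that flow were Lipschitz with a constant independent of $\tau$, the total error would be of order $\tau^{-1}\tau^{3/2}=\tau^{1/2}$. Every solution would then be close to the same smooth trajectory, and uniqueness would follow as $\tau\to0$.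

The general proof follows this plan, and it must deal with three difficulties.
\begin{enumerate}
\item The $i$-th step starts from $x(i\tau)$, which depends on $\omega$ in an uncontrolled way. The one-step bound must hold for all starting points at once; this needs exponential tails and a union bound over a net. Moreover, faces are unstable: if $A$ is the unit disk and $A'=A\cap\{y_2\le1-\delta\}$, then $d_H(A,A')\le\delta$, while $(A')^{e_2}$ is a segment of half-length $\sqrt{2\delta-\delta^2}$. The exponent $3/2$ drops to $9/8$.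
\item The Jacobian is a matrix, given by no exponential formula. The structure survives, however: for $b=\nabla_pH$ we have $\partial_{x_j}b_i=\partial_{p_i}(\partial_{x_j}H)$, and $\partial_{x_j}H$ is bounded by $L$. An energy estimate exploits this.
\item Moment bounds for the Jacobian do not make the flow Lipschitz. Morrey's inequality turns them into H\"older bounds with exponent close to $1$ and constant $\tau^{-\theta}$ with $\theta$ small. The margin between $9/8$ and $1$ pays for both losses.
\end{enumerate}

\section{Preparations}\label{sec:prep}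

\subsection{Calculus and Brownian motion on the sphere}\label{sub:sphere}
For $f$ smooth near $S$ and $p\in S$,
\begin{equation}\label{eq:sph}
\nabla_Sf=\nabla f-(p\cdot\nabla f)\,p,\qquad \Delta_Sf=\Delta f-p^{\top}D^2f\,p-(N-1)\,p\cdot\nabla f ,
\end{equation}
and $\int_Sf\,\Delta_Sg\,d\sigma=-\int_S\nabla_Sf\cdot\nabla_Sg\,d\sigma$. For the coordinate functions, $\nabla_Sp_i=e_i-p_ip$ and $\Delta_Sp_i=-(N-1)p_i$. Since $\nabla_Sf$ is tangent, $(\nabla_Sf)_i=\nabla_Sp_i\cdot\nabla_Sf$, and therefore
\begin{equation}\label{eq:ibp}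
\int_S(\nabla_Sf)_i\,d\sigma=(N-1)\int_Sf\,p_i\,d\sigma .
\end{equation}
We write $\mathbb{P}^p,\mathbb{E}^p$ for Brownian motion started at $p$. It is a continuous Markov process, and It\^o's formula gives, for smooth $f$,
\begin{equation}\label{eq:dynkin}
\mathbb{E}^pf(\omega(t))-f(p)=\tfrac12\,\mathbb{E}^p\int_0^t\Delta_Sf(\omega(u))\,du .
\end{equation}
For $f=p_i$ this yields $\mathbb{E}^p\omega(t)=e^{-(N-1)t/2}p$, hence
\begin{equation}\label{eq:msd}
\mathbb{E}^p|\omega(t)-p|^2=2\big(1-e^{-(N-1)t/2}\big)\le(N-1)t .
\end{equation}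
Under $\mathbb{P}$ the process is stationary: $\omega(s+\cdot)$ has the law of $\omega$ on $[0,T-s]$.

\subsection{Reduction to bounded velocities}\label{sub:trunc}
Fix $\rho>0$; for Theorem~\ref{thm:main} take $\rho\ge|\bar x|$. Put $m=\max_{y\in F(0)}|y|$ and $R_0=(\rho+mT)e^{LT}$. Along a solution $|\dot x|\le m+L|x|$, so by Gronwall's inequality a solution from $(s,y)$ with $y\in B_\rho$ stays in $B_{R_0}$. Let $\pi$ be the nearest-point projection onto $B_{R_0}$, which is $1$-Lipschitz. The multifunction $F\circ\pi$ is $L$-Lipschitz, takes values in $B_M$ with $M=m+LR_0+1$, and agrees with $F$ on $B_{R_0}$. Solutions for $F$ that start in $B_\rho$ are solutions for $F\circ\pi$. We replace $F$ by $F\circ\pi$ and assume from now on that $F(x)\subset B_M$ for all $x$. Then $|H(x,p)|\le M|p|$ and $|H(x,p)-H(x,p')|\le M|p-p'|$. Put $R=\rho+MT$; a curve with speed at most $M$ that starts in $B_\rho$ at a time $s\in[0,T]$ stays in $B_R$ up to time $T$.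

\subsection{Smooth approximation}\label{sub:smooth}
At level $k$ let
\[
\tau=\tau_k=T2^{-k},\qquad s_j=j\tau\ \ (0\le j\le2^k),\qquad r=\tau^{3/4},
\]
where $k$ is always so large that $r\le\frac12$, and hence $\tau\le1$. We want a smooth $H_k$ within $\tau$ of $H$ that is still a support function with the same bounds $L$ and $M$. Convolution in $p$ would destroy homogeneity. Averaging over rotations of $p$ preserves both homogeneity and convexity, because rotations are linear. Let $\epsilon=\tau_k/(L+M)$, let $\varphi_\epsilon$ be a smooth probability density supported in $B_\epsilon$, and let $\chi_\epsilon$ be a smooth probability density with respect to Haar measure $dg$ on $SO(N)$, supported in $\{g:|g-I|\le\epsilon\}$; for matrices $|\cdot|$ is the operator norm. Put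
\[
H_k(x,p)=\iint H(x-z,gp)\,\varphi_\epsilon(z)\,\chi_\epsilon(g)\,dg\,dz .
\]

\begin{lemma}\label{lem:smooth}
\begin{itemize}
\item[(i)] $H_k(x,\cdot)$ is convex and $1$-homogeneous, $|H_k(x,p)|\le M|p|$, the function $H_k(\cdot,p)$ is $L|p|$-Lipschitz, and $|H_k-H|\le\tau_k$ on $\mathbb{R}^N\times S$.
\item[(ii)] $H_k$ is $C^\infty$ for $p\ne0$, and each of its derivatives is bounded on $\mathbb{R}^N\times S$.
\item[(iii)] $H_k(x,\cdot)$ is the support function of a compact convex set $F_k(x)\subset B_M$, and $F_k^p(x)=\{b_k(x,p)\}$ for $p\in S$, where $b_k=\nabla_pH_k$. In particular $|b_k|\le M$.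
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first three properties hold for each function $(x,p)\mapsto H(x-z,gp)$ and pass to averages. For $p\in S$ and $(z,g)$ in the supports, $|H(x-z,gp)-H(x,p)|\le L\epsilon+M\epsilon=\tau_k$.

(ii) Fix $p_0\in S$. For $\kappa\in SO(N)$, invariance of Haar measure under $g\mapsto g\kappa^{-1}$ gives
\[
H_k(x,\kappa p_0)=\iint H(z,gp_0)\,\varphi_\epsilon(x-z)\,\chi_\epsilon(g\kappa^{-1})\,dg\,dz .
\]
The variables $(x,\kappa)$ now appear only in the smooth kernels, and $|H(z,gp_0)|\le M$. So this is a smooth function of $(x,\kappa)$ with bounded derivatives. The map $\kappa\mapsto\kappa p_0$ is a submersion of $SO(N)$ onto $S$, so near each point of $S$ it has a smooth right inverse $p\mapsto\kappa(p)$. Finitely many such neighborhoods, slightly shrunk, cover $S$. Hence $H_k$ is smooth on $\mathbb{R}^N\times S$ with bounded derivatives, and $H_k(x,p)=|p|H_k(x,p/|p|)$ gives the claim.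

(iii) This follows from (i), (ii), (S1) and (S3).
\end{proof}

Let $X^k_{s,t}(y)=X^k_{s,t}(y,\omega)$ be the flow of $\dot x=b_k(x,\omega(t))$. It is defined for every $\omega\in\Omega$, smooth in $y$, and continuous in $\omega$ for the uniform norm. The letters $C,c$ denote positive constants that depend only on $N,L,M,T,R$ and the exponent $\beta$ introduced later, and \emph{not on $k$}. The bounds in Lemma~\ref{lem:smooth}(ii) do depend on $k$; such constants are written $C_k$ and serve only to justify manipulations.

\section{The error in one step}\label{sec:step}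

During a step of length $\tau$, the sets $F(x(t))$ and $F_k(Y(t))$ seen by a solution $x$ and a smooth trajectory $Y$ stay within $O(\tau)$ of one frozen set. The first lemma bounds the distance between their faces by a second difference of the frozen support function $h$. For $0<r\le\frac12$ and $p\in S$ let
\[
g_r(p)=\frac1r\sum_{i=1}^N\big[h(p+re_i)+h(p-re_i)-2h(p)\big].
\]

\begin{lemma}\label{lem:faces}
Let $A,A'$ be nonempty compact convex sets and $h$ a $1$-homogeneous function with $|h_A-h|\le\delta$ and $|h_{A'}-h|\le\delta$ on $S$. Let $p\in S$, $0<r\le\frac12$, $a\in A^p$, $a'\in(A')^p$. Then $|a-a'|\le g_r(p)+6N\delta/r$.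
\end{lemma}

\begin{proof}
By homogeneity $|h_A(q)-h(q)|\le\delta|q|$ for all $q$. Let $e$ be a unit vector. From $a\cdot(p+re)\le h_A(p+re)$, $a\cdot p=h_A(p)$ and $|p+re|+1\le3$ we get
\[
a\cdot e\le\frac{h_A(p+re)-h_A(p)}r\le\frac{h(p+re)-h(p)}r+\frac{3\delta}r .
\]
The same inequality for $a'$ and $-e$ reads $-a'\cdot e\le\frac1r\big(h(p-re)-h(p)\big)+\frac{3\delta}r$. Adding, $(a-a')\cdot e\le\frac1r[h(p+re)+h(p-re)-2h(p)]+\frac{6\delta}r$. The right side is unchanged under $e\mapsto-e$, so for $e=e_i$ it bounds $|(a-a')\cdot e_i|$. Sum over $i$.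
\end{proof}

For $h(p)=|n\cdot p|$, as in Section~\ref{sec:model}, the $i$-th bracket equals $2(r|n_i|-|n\cdot p|)_+$. So $g_r$ is bounded and supported in a strip of width of order $r$ around the jump, and $\int g_r(\omega(t))\,dt$ is comparable to the occupation time of that strip. The bound of order $r\sqrt\tau$ from the model holds for every convex $h$. The point is that $g_r$ is an average of second derivatives of $h$; convexity makes them nonnegative and dominated by the Laplacian, and \eqref{eq:dynkin} expresses the time integral of the Laplacian through an increment of $h$, which sees only the Lipschitz constant.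

\begin{lemma}\label{lem:occ}
Let $h$ be convex, $1$-homogeneous, smooth on $\mathbb{R}^N\setminus\{0\}$, with $|h|\le M$ on $S$. There is $C_0$ depending only on $N$ and $M$ such that for $0<\tau\le1$, $0<r\le\frac12$, $p\in S$ and $\lambda>0$, we have $g_r\ge0$ and
\[
\mathbb{E}^p\int_0^\tau g_r(\omega(t))\,dt\le C_0r\sqrt\tau,\qquad
\mathbb{P}^p\Big(\int_0^\tau g_r(\omega(t))\,dt>\lambda\Big)\le2e^{-\lambda/(2C_0r\sqrt\tau)} .
\]
\end{lemma}

\begin{proof}
Convexity gives $g_r\ge0$ and $D^2h\ge0$ away from $0$. For $|u|\le r$ we have $|p+ue_i|\ge\frac12$, so Taylor's formula $\phi(r)+\phi(-r)-2\phi(0)=\int_{-r}^r(r-|u|)\phi''(u)\,du$ applies to $\phi(u)=h(p+ue_i)$, and $0\le\partial_i^2h\le\Delta h$ gives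
\begin{equation}\label{eq:gr}
g_r(p)\le\sum_{i=1}^N\int_{-r}^r\Delta h(p+ue_i)\,du .
\end{equation}
Fix $i$ and $|u|\le r$, and let $f(p)=h(p+ue_i)$, which is smooth near $S$. We compare $\Delta f$ with $\Delta_Sf$. Let $q=p+ue_i$. Since $\nabla h$ is constant along rays, $D^2h(q)q=0$; writing $p=q-ue_i$,
\[
p^{\top}D^2h(q)\,p=u^2\,\partial_i^2h(q)\le\tfrac14\Delta h(q).
\]
By (S1) and (S3), $|\nabla h|\le M$. So \eqref{eq:sph} gives $\Delta_Sf\ge\frac34\Delta f-(N-1)M$ on $S$. By \eqref{eq:dynkin}, the $M$-Lipschitz continuity of $f$, and \eqref{eq:msd},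
\begin{align*}
\mathbb{E}^p\int_0^\tau\Delta f(\omega(t))\,dt&\le\tfrac43\Big(2\,\mathbb{E}^p\big[f(\omega(\tau))-f(p)\big]+(N-1)M\tau\Big)\\
&\le\tfrac43M\big(2\sqrt{N-1}+N-1\big)\sqrt\tau .
\end{align*}
Integrating over $u\in[-r,r]$ and summing over $i$ as in \eqref{eq:gr} proves the first bound.

Let $\ell=C_0r\sqrt\tau$ and $\Gamma=\int_0^\tau g_r(\omega(t))\,dt$. Then
\[
\mathbb{E}^p\Gamma^n=n!\;\mathbb{E}^p\int_{0<t_1<\dots<t_n<\tau}\prod_{i=1}^ng_r(\omega(t_i))\,dt_1\cdots dt_n .
\]
Given the path up to time $t_{n-1}$, the Markov property shows that the integral over $t_n$ has conditional expectation $\mathbb{E}^{p'}\int_0^{\tau-t_{n-1}}g_r(\omega(t))\,dt$ with $p'=\omega(t_{n-1})$. This is at most $\ell$, because $g_r\ge0$ and the first bound is uniform in the starting point. Repeating the argument at $t_{n-2},\dots,t_1,0$ gives $\mathbb{E}^p\Gamma^n\le n!\,\ell^n$. Hence $\mathbb{E}^pe^{\Gamma/(2\ell)}\le\sum_n2^{-n}=2$, and Chebyshev's inequality gives the tail bound.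
\end{proof}

With $\delta$ of order $\tau$, the two lemmas bound the one-step error, for a fixed starting point, by a typical size $r\sqrt\tau+\tau^2/r$. The choice $r=\tau^{3/4}$ balances the terms at $\tau^{5/4}$. We give up a factor $\tau^{-1/8}$ to make the bound uniform. Let $Z_k=(\tau N^{-1/2}\mathbb{Z})^N\cap B_{R+1}$. It has at most $C\tau^{-N}$ points, and every point of $B_R$ lies within $\tau$ of $Z_k$. For $z\in Z_k$ let $g_r^z$ be the function $g_r$ built from $h=H_k(z,\cdot)$, and let $\mathcal{A}_k\subset\Omega$ be the event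
\[
\int_{s_j}^{s_{j+1}}g_r^z(\omega(t))\,dt\le\tau^{9/8}\qquad\text{for all }0\le j<2^k,\ z\in Z_k .
\]

\begin{lemma}\label{lem:step}
For every law of $\omega(0)$, the probability of $\mathcal{A}_k^c$ is at most $C\tau^{-N-1}e^{-c\tau^{-1/8}}$, which is summable in $k$. If $\omega\in\mathcal{A}_k$ and $x$ solves $\dot x\in F^{\omega(t)}(x)$ on $[s_j,s_{j+1}]$ with $x(s_j)\in B_R$, then
\[
\big|x(s_{j+1})-X^k_{s_j,s_{j+1}}(x(s_j))\big|\le C_1\tau^{9/8},
\]
with $C_1$ depending only on $N,L,M$.
\end{lemma}

\begin{proof}
There are at most $C\tau^{-N-1}$ pairs $(j,z)$. For each, the Markov property at $s_j$ and Lemma~\ref{lem:occ} with $\lambda=\tau^{9/8}$, $r\sqrt\tau=\tau^{5/4}$ bound the probability of failure by $2e^{-\tau^{-1/8}/(2C_0)}$.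

Let $\omega\in\mathcal{A}_k$ and $Y(t)=X^k_{s_j,t}(x(s_j))$. Choose $z\in Z_k$ with $|z-x(s_j)|\le\tau$. For $t\in[s_j,s_{j+1}]$ both $x(t)$ and $Y(t)$ lie within $(M+1)\tau$ of $z$. By the Lipschitz continuity in $x$ and Lemma~\ref{lem:smooth}(i), $H(x(t),\cdot)$ and $H_k(Y(t),\cdot)$ are within $\delta=(L(M+1)+1)\tau$ of $H_k(z,\cdot)$ on $S$. Lemma~\ref{lem:faces} with $A=F(x(t))$, $A'=F_k(Y(t))$ and $p=\omega(t)$ gives $|\dot x-\dot Y|\le g^z_r(\omega(t))+6N\delta/r$ for a.e.\ $t$. Integration over the step gives the bound $\tau^{9/8}+6N(L(M+1)+1)\tau^{5/4}$.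
\end{proof}

The event $\mathcal{A}_k$ does not refer to any solution; this is why no measurability of solutions is needed. The Lipschitz hypothesis entered through $\delta=O(\tau)$.

\section{Moments of the Jacobian}\label{sec:jac}

\begin{proposition}\label{prop:jac}
For every even integer $\beta\ge2$ there is $C$, independent of $k$, such that
\[
\mathbb{E}\int_{B_R}|DX^k_{s,t}(y)|^\beta\,dy\le C\qquad\text{for all }0\le s\le t\le T .
\]
\end{proposition}

The Jacobian solves $\dot J=D_xb_k\,J$, and $D_xb_k$ is not bounded uniformly in $k$. To use the identity $\partial_{x_j}(b_k)_i=\partial_{p_i}\partial_{x_j}H_k$ we must integrate by parts in $p$, so we need a deterministic function of $p$. The triple formed by the position $X$, the tangent vector $Jv$ and the direction is a Markov process, and the moment $\mathbb{E}|J_tv|^\beta$, as a function $U$ of the initial data $(x,v,p)$, solves a linear equation that is parabolic in $p$ and of transport type in $(x,v)$. In a weighted $L^2$ estimate for $U$, the diffusion contributes $-|\nabla_SU|^2$, and this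 term absorbs the derivative moved from $\partial_{x_j}H_k$ onto $U$.

\begin{proof}
Since $X^k_{s,t}(\cdot,\omega)=X^k_{0,t-s}(\cdot,\omega(s+\cdot))$ and $\omega$ is stationary under $\mathbb{P}$, we may take $s=0$. Write $b=b_k$.

\emph{Step 1: $U$ is smooth.} To differentiate in the initial direction $p$, we realize the Brownian motions from all starting points on one probability space. Let $A_{ij}=e_ie_j^\top-e_je_i^\top$ for $i<j$, let $W^{ij}$ be independent real Brownian motions with filtration $(\mathcal{F}_t)$, and let $Q_t$ solve the linear Stratonovich equation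
\[
dQ=\sum_{i<j}A_{ij}Q\circ dW^{ij},\qquad Q_0=I .
\]
Since $A_{ij}^\top=-A_{ij}$, we have $d(Q^\top Q)=0$, so $Q_t\in SO(N)$ by continuity. The process $p_t=Q_tp$ solves $dp_t=\sum_{i<j} A_{ij}p_t\circ dW^{ij}$, so it is a diffusion on $S$ with generator $\frac12\sum_{i<j}D_{ij}^2$, where $D_{ij}=A_{ij}p\cdot\nabla=p_j\partial_i-p_i\partial_j$. Expanding,
\[
D_{ij}^2f=p_j^2\partial_i^2f+p_i^2\partial_j^2f-2p_ip_j\partial_i\partial_jf-p_i\partial_if-p_j\partial_jf ,
\]
and the sum over $i<j$ is $|p|^2\Delta f-p^\top D^2f\,p-(N-1)p\cdot\nabla f$, which is $\Delta_Sf$ on $S$ by \eqref{eq:sph}. So $Q_tp$ is Brownian motion on $S$ from $p$. For $h>0$, the process $Q'_u=Q_{h+u}Q_h^{-1}$ solves the same equation driven by $W_{h+u}-W_h$, so it is independent of $\mathcal{F}_h$ and has the law of $Q$.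

For $(x,p)\in\mathbb{R}^N\times S$ let $X_t(x,p)$ solve $\dot X=b(X,Q_tp)$, $X_0=x$, and let $J_t=D_xX_t$, so that $\dot J=D_xb(X,Q_tp)J$, $J_0=I$. For each path of $Q$ this is an ordinary differential equation with parameter $p$. As $Q_t$ is orthogonal, every derivative of $(x,p)\mapsto b(x,Q_tp)$ is bounded by a deterministic constant $C_k$. A derivative of $X_t$ of order $n\ge1$ in $(x,p)$ solves a linear equation with coefficient $D_xb$ and an inhomogeneity that is a polynomial in derivatives of $b$ and in derivatives of $X_t$ of orders $1,\dots,n-1$. By induction and Gronwall's inequality, all these derivatives, hence $J_t$ and its derivatives, are bounded on $[0,T]$ by deterministic constants $C_k$. Because $\beta$ is even,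
\[
U(t,x,v,p)=\mathbb{E}\,|J_t(x,p)v|^\beta
\]
is a homogeneous polynomial of degree $\beta$ in $v\in\mathbb{R}^N$, whose coefficients are smooth in $(x,p)$ with all derivatives bounded uniformly in $t\le T$.

\emph{Step 2: the equation for $U$.} Let $\mathcal{L}f=\frac12\Delta_Sf+b\cdot\nabla_xf+(D_xb\,v)\cdot\nabla_vf$. By Step 1, $|\mathcal{L}U(t,\cdot)|\le C_k|v|^\beta$. Let $X',J'$ be built from $Q'$. Since $Q_{h+u}p=Q'_u(Q_hp)$, uniqueness for the ordinary differential equation gives $X_{h+t}(x,p)=X'_t(X_h,Q_hp)$ and $J_{h+t}=J'_t(X_h,Q_hp)J_h$, where $X_h,J_h$ are evaluated at $(x,p)$. By independence of $Q'$ and $\mathcal{F}_h$,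
\[
U(t+h,x,v,p)=\mathbb{E}\,U(t,X_h,J_hv,Q_hp).
\]
Apply It\^o's formula to the smooth function $U(t,\cdot)$, with $t$ fixed, along the process $(X_u,J_uv,Q_up)$. The drift is $\mathcal{L}U(t,\cdot)$. The integrands $D_{ij}U(t,\cdot)$ of the stochastic integrals are bounded, because $|J_uv|\le C_k|v|$, so these integrals have mean zero. Thus
\[
U(t+h,x,v,p)-U(t,x,v,p)=\mathbb{E}\int_0^h\big(\mathcal{L}U(t,\cdot)\big)(X_u,J_uv,Q_up)\,du .
\]
Consequently $|U(t+h,\cdot)-U(t,\cdot)|\le C_kh|v|^\beta$, and by path continuity and dominated convergence the right derivative of $U$ in $t$ equals $\mathcal{L}U(t,\cdot)$.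

\emph{Step 3: the energy identity.} The function $U$ grows like $|v|^\beta$ and does not decay in $x$, so we use weights whose logarithmic derivatives are compatible with the transport fields: $w(v)=(1+|v|^2)^{-K}$ with $2K=2\beta+N+1$, and $\psi(x)=e^{-\sqrt{1+|x|^2}}$. They satisfy $\nabla w=-2Kv(1+|v|^2)^{-1}w$ and $|\nabla\psi|\le\psi$, and $|v|^{2\beta}w\psi$ is integrable. Let
\[
\mathcal{E}(t)=\int U^2\,w\,\psi\;dv\,dx\,d\sigma(p).
\]
By Step 2, $\mathcal{E}$ is finite and Lipschitz, and by dominated convergence its right derivative is $\mathcal{E}'_+=2\int U\,\mathcal{L}U\,w\psi$. Each of the three terms of $U\mathcal{L}U$ is bounded by $C_k|v|^{2\beta}$, so we may integrate in any order. On $S$, the first term gives $-\int|\nabla_SU|^2w\psi$. In $x$, the boundary terms vanish by the exponential decay of $\psi$, and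
\[
\int b\cdot\nabla_x(U^2)\,w\psi=-\int U^2\,(\operatorname{div}_xb)\,w\psi-\int U^2\,(b\cdot\nabla\psi)\,w .
\]
In $v$, the flux through $\{|v|=\ell\}$ is at most $C_k\ell^{\,1+2\beta-2K+N-1}=C_k\ell^{-1}$, which tends to $0$. With $\operatorname{div}_v(D_xb\,v)=\operatorname{div}_xb$,
\[
\int(D_xb\,v)\cdot\nabla_v(U^2)\,w\psi=-\int U^2\,(\operatorname{div}_xb)\,w\psi+2K\int U^2\,\frac{v^\top D_xb\,v}{1+|v|^2}\,w\psi .
\]
Altogether
\begin{equation}\label{eq:energy}
\mathcal{E}'_+=-\int|\nabla_SU|^2w\psi+\sum_{i,j}\int a_{ij}(v)\,U^2\,\partial_{x_j}b_i\;w\psi-\int U^2\,(b\cdot\nabla\psi)\,w,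
\end{equation}
where $a_{ij}=-2\delta_{ij}+2Kv_iv_j/(1+|v|^2)$. The symmetric matrix $a$ has eigenvalues in $[-2,2K-2]$, so $|a|\le2K$, and it does not depend on $p$.

\emph{Step 4: removing $D_xb$.} Put $\eta_j=\partial_{x_j}H_k$. It is smooth for $p\ne0$ and $1$-homogeneous in $p$, so $p\cdot\nabla_p\eta_j=\eta_j$. By Lemma~\ref{lem:smooth}(i), $|\eta|\le L$ on $\mathbb{R}^N\times S$; this is the second use of the Lipschitz hypothesis. On $S$, \eqref{eq:sph} gives $\partial_{x_j}b_i=\partial_{p_i}\eta_j=(\nabla_S\eta_j)_i+p_i\eta_j$. Formula \eqref{eq:ibp} with $f=U^2\eta_j$ gives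
\[
\int_SU^2\,\partial_{x_j}b_i\,d\sigma=-2\int_SU\,(\nabla_SU)_i\,\eta_j\,d\sigma+N\int_SU^2\,p_i\,\eta_j\,d\sigma .
\]
Multiply by $a_{ij}$ and sum. The integrand on the right is at most
\[
4KL\,|U||\nabla_SU|+2KLN\,U^2\le|\nabla_SU|^2+(4K^2L^2+2KLN)\,U^2 .
\]
The last term of \eqref{eq:energy} is at most $M\mathcal{E}$. The gradient terms, which are finite by Step 1, cancel, and $\mathcal{E}'_+\le C_2\mathcal{E}$ with $C_2=4K^2L^2+2KLN+M$. A Lipschitz function is the integral of its right derivative, so $\mathcal{E}(t)\le e^{C_2T}\mathcal{E}(0)$, and $\mathcal{E}(0)=\int|v|^{2\beta}w\psi\,dv\,dx$ does not depend on $k$.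

\emph{Step 5: back to the Jacobian.} For a matrix $J$ let $v_0$ be a unit eigenvector of $J^\top J$ with eigenvalue $|J|^2$. Then $|J||Jv|\ge|Jv_0\cdot Jv|=|J|^2|v_0\cdot v|$, so $\int_{B_1}|Jv|^\beta dv\ge c|J|^\beta$ with $c=\int_{B_1}|v_1|^\beta dv$. If $p$ has law $\sigma$ and is independent of $Q$, the path $t\mapsto Q_tp$ has law $\mathbb{P}$. Therefore, by the Cauchy--Schwarz inequality,
\[
c\,\mathbb{E}\int_{B_R}|DX^k_{0,t}|^\beta dx\le\int_S\int_{B_R}\int_{B_1}U\,dv\,dx\,d\sigma\le\mathcal{E}(t)^{1/2}\Big(\int_{B_R}\int_{B_1}\frac{dv\,dx}{w\psi}\Big)^{1/2}\le C .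
\]
\end{proof}

The estimate controls $U$ only after integration in $p$ against $\sigma$ and in $x$. The first integration is where the uniform law of the direction is used. The second is the reason for the next lemma, which we prove in order to have it on the closed ball with a constant independent of the two points.

\begin{lemma}[Morrey's inequality]\label{lem:morrey}
Let $\beta>N$ and $u\in C^1(B_R;\mathbb{R}^N)$. Then $|u(y)-u(y')|\le C|y-y'|^{1-N/\beta}\|Du\|_{L^\beta(B_R)}$ for $y,y'\in B_R$, with $C$ depending only on $N$ and $\beta$.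
\end{lemma}

\begin{proof}
Let $d=|y-y'|\in(0,2R]$ and $D=\{z\in B_R:|z-y|\le d\}$, a convex set containing $y$ and $y'$. If $|y|\ge d/2$, then $D$ contains the ball of radius $d/2$ centered at the point of the segment $[0,y]$ at distance $d/2$ from $y$. If $|y|<d/2$, then $D\supset B_{d/2}$. So $|D|\ge cd^N$. Let $\zeta\in\{y,y'\}$, let $u_D$ be the mean of $u$ over $D$, and let $D_\lambda=\zeta+\lambda(D-\zeta)\subset D$ for $0<\lambda\le1$. For $z\in D$ we have $|z-\zeta|\le2d$, so $|u(z)-u(\zeta)|\le2d\int_0^1|Du(\zeta+\lambda(z-\zeta))|\,d\lambda$. Average over $z\in D$, substitute $z'=\zeta+\lambda(z-\zeta)$, and apply H\"older's inequality on $D_\lambda$: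
\begin{align*}
|u(\zeta)-u_D|&\le\frac{2d}{|D|}\int_0^1\lambda^{-N}\int_{D_\lambda}|Du|\,dz'\,d\lambda
\le\frac{2d}{|D|}\int_0^1\lambda^{-N}(\lambda^N|D|)^{1-1/\beta}\,d\lambda\;\|Du\|_{L^\beta}\\
&=\frac{2d\,|D|^{-1/\beta}}{1-N/\beta}\,\|Du\|_{L^\beta}\le Cd^{\,1-N/\beta}\|Du\|_{L^\beta}.
\end{align*}
Add the bounds for $\zeta=y$ and $\zeta=y'$.
\end{proof}

\section{Telescoping and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Fix an even integer $\beta\ge34N+64$ and put
\[
\alpha=1-\frac N\beta,\qquad\theta=\frac{N+4}\beta .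
\]
Let $\Lambda^k_{j,l}$ be the H\"older constant of exponent $\alpha$ of $X^k_{s_j,s_l}$ on $B_R$. It is a supremum of continuous functions of $\omega$, hence measurable, and Proposition~\ref{prop:jac} and Lemma~\ref{lem:morrey} give $\mathbb{E}(\Lambda^k_{j,l})^\beta\le C$. Let $\mathcal{B}_k$ be the event that $\Lambda^k_{j,l}\le\tau^{-\theta}$ for all $1\le j\le l\le2^k$. There are at most $4^k=(T/\tau)^2$ pairs, so Chebyshev's inequality gives
\begin{equation}\label{eq:Bk}
\mathbb{P}(\mathcal{B}_k^c)\le(T/\tau)^2\,C\,\tau^{\theta\beta}\le C\tau^{N+2}.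
\end{equation}
The exclusion of $j=0$ and the spare powers of $\tau$ serve Theorem~\ref{thm:flow}(d). Let $\mathcal{G}_k=\mathcal{A}_k\cap\mathcal{B}_k$ and $\mathcal{N}_{\rho,\beta}=\limsup_k\mathcal{G}_k^c$, a Borel set. By Lemma~\ref{lem:step}, \eqref{eq:Bk} and the Borel--Cantelli lemma, $\mathbb{P}(\mathcal{N}_{\rho,\beta})=0$. For $\omega\notin\mathcal{N}_{\rho,\beta}$ there is $k_0(\omega)$ with $\omega\in\mathcal{G}_k$ for all $k\ge k_0(\omega)$. The rest of the argument is deterministic.

\begin{proposition}\label{prop:tele}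
Let $\omega\in\mathcal{G}_k$, $s\in[0,T]$, and let $x$ be a solution on $[s,T]$ with $|x(s)|\le\rho$. For all grid times $s\le s_j\le s_l$,
\[
\big|x(s_l)-X^k_{s_j,s_l}(x(s_j))\big|\le C_*\tau_k^{1/16},
\]
where $C_*$ does not depend on $k$, $\omega$, $x$, $s$, $j$, $l$.
\end{proposition}

\begin{proof}
Put $y_i=X^k_{s_i,s_l}(x(s_i))$ for $j\le i\le l$, so that $y_l=x(s_l)$ and we must bound $|y_l-y_j|$. For $j\le i<l$ the flow property gives
\[
y_{i+1}-y_i=X^k_{s_{i+1},s_l}\big(x(s_{i+1})\big)-X^k_{s_{i+1},s_l}\big(X^k_{s_i,s_{i+1}}(x(s_i))\big).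
\]
Both arguments on the right are reached from $x(s)\in B_\rho$ along curves of speed at most $M$, so they lie in $B_R$. By Lemma~\ref{lem:step} their distance is at most $C_1\tau^{9/8}$. Since $i+1\ge1$, the event $\mathcal{B}_k$ gives $|y_{i+1}-y_i|\le\tau^{-\theta}(C_1\tau^{9/8})^\alpha$. There are at most $T/\tau$ terms, so $|y_l-y_j|\le TC_1^\alpha\tau^{\nu}$ with
\[
\nu=-1-\frac{N+4}\beta+\frac98\Big(1-\frac N\beta\Big)=\frac18-\frac{17N/8+4}\beta\ge\frac1{16},
\]
the last inequality being equivalent to $\beta\ge34N+64$. As $\tau\le1$, the claim follows.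
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\rho\ge|\bar x|$ and $\omega\notin\mathcal{N}_{\rho,\beta}$. Let $x_1,x_2$ be any two solutions from $(0,\bar x)$; by Section~\ref{sub:trunc} they solve the truncated problem. Let $t\in[0,T]$, $k\ge k_0(\omega)$, and let $s_l$ be the last grid time of level $k$ with $s_l\le t$. By Proposition~\ref{prop:tele} with $s=s_j=0$, both $x_1(s_l)$ and $x_2(s_l)$ lie within $C_*\tau_k^{1/16}$ of the same point $X^k_{0,s_l}(\bar x)$. Hence $|x_1(t)-x_2(t)|\le2C_*\tau_k^{1/16}+2M\tau_k$, and $k\to\infty$ gives $x_1(t)=x_2(t)$. The set of paths with more than one solution is therefore contained in the Borel null set $\mathcal{N}_{\rho,\beta}$.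
\end{proof}

\section{The flow: proof of Theorem~\ref{thm:flow}(a)--(d)}\label{sec:flow}

Proposition~\ref{prop:tele} holds for all initial times and all initial points in $B_\rho$ on the same event. One more lemma handles times off the grid and distinct initial points.

\begin{lemma}\label{lem:stab}
Let $\omega\in\mathcal{G}_k$ and $0\le s\le t\le T$. Let each of $x_1,x_2:[s,T]\to\mathbb{R}^N$ be either a solution or a trajectory of $\dot x=b_k(x,\omega(t))$, with $x_1(s),x_2(s)\in B_\rho$ and $d=|x_1(s)-x_2(s)|$. Then, with $\tau=\tau_k$,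
\[
|x_1(t)-x_2(t)|\le2C_*\tau^{1/16}+\tau^{-\theta}(d+2M\tau)^\alpha+d+2M\tau .
\]
\end{lemma}

\begin{proof}
If $(s,t]$ contains no grid time, then $t-s<\tau$ and the distance at time $t$ is at most $d+2M\tau$. Otherwise let $s_j$ and $s_l$ be the first and last grid times in $(s,t]$; then $j\ge1$. The points $x_1(s_j),x_2(s_j)$ lie in $B_R$ at distance at most $d+2M\tau$, so their images under $X^k_{s_j,s_l}$ are at distance at most $\tau^{-\theta}(d+2M\tau)^\alpha$. Each $x_i(s_l)$ is within $C_*\tau^{1/16}$ of the corresponding image, by Proposition~\ref{prop:tele} for a solution and with distance $0$ for a trajectory of $b_k$. From $s_l$ to $t$ the distance grows by at most $2M\tau$.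
\end{proof}

Let $\mathcal{N}_0(F)$ be the union of the sets $\mathcal{N}_{\rho,\beta}$ over positive integers $\rho$, each with its own truncation of $F$, and over even integers $\beta\ge34N+64$. It is a Borel $\mathbb{P}$-null set that depends only on $F$ and $T$. Define $\Theta:\Omega\to\Omega$ by $(\Theta\omega)(u)=-\omega(T-u)$. Brownian motion started from $\sigma$ is reversible, because its transition density with respect to $\sigma$ is symmetric, and its law is invariant under the isometry $p\mapsto-p$. So $\Theta$ preserves $\mathbb{P}$, and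
\[
\mathcal{N}=\mathcal{N}_0(F)\cup\Theta^{-1}\mathcal{N}_0(-F)
\]
is $\mathbb{P}$-null. It suffices to treat integer $\rho$.

\begin{proof}[Proof of \textup{(a)}]
Let $\omega\notin\mathcal{N}_0(F)$. Existence was recalled in Section~\ref{sec:first}. Let $x_1,x_2$ be solutions from $(s,y)$, and choose $\rho\ge|y|$ and any admissible $\beta$. Lemma~\ref{lem:stab} with $d=0$ gives, for all $k\ge k_0(\omega)$,
\begin{equation}\label{eq:d0}
|x_1(t)-x_2(t)|\le2C_*\tau_k^{1/16}+(2M)^\alpha\tau_k^{\alpha-\theta}+2M\tau_k .
\end{equation}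
Since $\alpha-\theta=1-(2N+4)/\beta>0$, the right side tends to $0$.
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
\emph{H\"older continuity.} Let $\omega\notin\mathcal{N}_0(F)$, and let $\gamma<1$ and $\rho$ be given; we may assume $\gamma>0$. Choose $\beta$ so large that $\alpha-16\theta=1-(17N+64)/\beta\ge\gamma$. Let $d_0=\tau_{k_0(\omega)}^{1/16}\le1$, and let $y,y'\in B_\rho$ with $d=|y-y'|>0$. If $d\ge d_0$, then $|X_{s,t}(y)-X_{s,t}(y')|\le2R\le2Rd_0^{-\gamma}d^\gamma$. If $d<d_0$, we choose the level at which the approximation error $\tau^{1/16}$ matches $d$: let $k$ be the smallest integer with $\tau_k\le d^{16}$. Then $k>k_0(\omega)$ and $d^{16}/2<\tau_k\le d^{16}\le d$. Lemma~\ref{lem:stab} gives, for all $s\le t$,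
\[
|X_{s,t}(y)-X_{s,t}(y')|\le2C_*d+2^\theta(1+2M)^\alpha d^{\,\alpha-16\theta}+(1+2M)d\le Cd^\gamma .
\]

\emph{Inverses.} The multifunction $-F$ satisfies the hypotheses, and $(-F)^{-p}(x)=-F^p(x)$. Hence $x$ solves $\dot x\in F^{\omega(t)}(x)$ on $[s,t]$ if and only if $\tilde x(u)=x(T-u)$ solves $\dot{\tilde x}\in(-F)^{(\Theta\omega)(u)}(\tilde x)$ on $[T-t,T-s]$. Let $\omega\notin\mathcal{N}$. Then (a) and the H\"older bound hold for $(F,\omega)$ and for $(-F,\Theta\omega)$; call the second flow $\tilde X$. Uniqueness also holds on shorter intervals, since solutions extend up to time $T$. The reversal of the solution from $(s,y)$, restricted to $[s,t]$, solves the reversed problem on $[T-t,T-s]$, starts at $X_{s,t}(y)$ and ends at $y$; by uniqueness $\tilde X_{T-t,T-s}(X_{s,t}(y))=y$. Since $-(-F)=F$ and $\Theta\Theta\omega=\omega$, the same argument with the roles exchanged gives $X_{s,t}(\tilde X_{T-t,T-s}(y))=y$. So $X_{s,t}$ is a bijection with inverse $\tilde X_{T-t,T-s}$, and both maps satisfy the H\"older bounds on every ball.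
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
Fix $s\le t$ and $\rho$. By H\"older's inequality on $B_\rho$ it suffices to treat even $\beta\ge34N+64$. For $\omega\notin\mathcal{N}$, Lemma~\ref{lem:stab} with $x_1=X_{s,\cdot}(y)$, $x_2=X^k_{s,\cdot}(y)$ and $d=0$ bounds $|X_{s,t}(y)-X^k_{s,t}(y)|$ by the right side of \eqref{eq:d0}. So $X^k_{s,t}\to X_{s,t}$ uniformly on $B_\rho$. Let $\xi=\liminf_k\int_{B_\rho}|DX^k_{s,t}|^\beta dy$. Proposition~\ref{prop:jac} and Fatou's lemma give $\mathbb{E}\xi\le C$, so $\xi<\infty$ almost surely. For such $\omega$, take a subsequence along which the integrals tend to $\xi$ and, by reflexivity of $L^\beta$, the gradients converge weakly in $L^\beta(B_\rho)$. By the uniform convergence, the weak limit is the distributional gradient of $X_{s,t}$. The norm is weakly lower semicontinuous, so $\int_{B_\rho}|DX_{s,t}|^\beta dy\le\xi$. The left side is measurable in $\omega$: by duality its $\beta$-th root is a supremum of countably many quantities $-\sum_{i,j}\int(X_{s,t})_i\,\partial_j\phi_{ij}\,dy$ with test fields $\phi$,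 and each of these is a limit of continuous functions of $\omega$. Taking expectations completes the proof.
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
Let $\mathbb{P}_\nu$ be the law of Brownian motion with $\omega(0)\sim\nu$. The proof of (a) is deterministic outside $\mathcal{N}_0(F)$, and (a) with $s=0$ contains Theorem~\ref{thm:main}. So it suffices to show $\sum_k\mathbb{P}_\nu(\mathcal{G}_k^c)<\infty$ for each $\rho,\beta$. For $\mathcal{A}_k$ this is part of Lemma~\ref{lem:step}. For $\mathcal{B}_k$ we use that the motion spreads out quickly and that only $j\ge1$ occurs.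

Let $q_t(p,p')$ be the transition density with respect to $\sigma$. Recall that $L^2(S,\sigma)$ is the orthogonal sum of the spaces $\mathcal{H}_n$ of spherical harmonics of degree $n\ge0$, that $\Delta_S=-n(n+N-2)$ on $\mathcal{H}_n$, that $\dim\mathcal{H}_n\le C(1+n)^{N-2}$, and that a real orthonormal basis $(Y_{n,i})_i$ of $\mathcal{H}_n$ satisfies $\sum_iY_{n,i}(p)^2=\dim\mathcal{H}_n$ for every $p$ (the addition theorem). Then $q_t(p,p')=\sum_ne^{-n(n+N-2)t/2}\sum_iY_{n,i}(p)Y_{n,i}(p')$, and the Cauchy--Schwarz inequality gives, for $0<t\le T$,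
\[
\sup q_t\le\sum_{n\ge0}\dim\mathcal{H}_n\;e^{-n(n+N-2)t/2}\le C\sum_{n\ge0}(1+n)^{N-2}e^{-n^2t/2}\le Ct^{-(N-1)/2}.
\]
For the last step, use $(1+n)^{N-2}\le C(1+n^{N-2})$ and note that for $a\in\{0,N-2\}$ the function $\lambda\mapsto\lambda^ae^{-\lambda^2t/2}$ is unimodal on $[0,\infty)$, so its sum over the integers is at most its maximum $Ct^{-a/2}$ plus its integral $Ct^{-(a+1)/2}$.

For $j\ge1$, the law of $\omega(s_j)$ under $\mathbb{P}_\nu$ has density at most $\sup q_{s_j}\le C\tau^{-(N-1)/2}$ with respect to $\sigma$. The variable $\Lambda^k_{j,l}$ depends only on $\omega(s_j+\cdot)$, so the Markov property gives $\mathbb{P}_\nu(\Lambda^k_{j,l}>\tau^{-\theta})\le C\tau^{-(N-1)/2}\,\mathbb{P}(\Lambda^k_{j,l}>\tau^{-\theta})$. The union bound \eqref{eq:Bk} becomes $\mathbb{P}_\nu(\mathcal{B}_k^c)\le C\tau^{-(N-1)/2}\tau^{N+2}=C\tau^{(N+5)/2}$, which is summable.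
\end{proof}

\begin{thebibliography}{1}

\bibitem{exposed}
\emph{Brownian motion and exposed solutions of differential inclusions},
doi:10.1007/s00030-012-0168-z,
\texttt{http://link.springer.com/content/pdf/10.1007/s00030-012-0168-z.pdf}.

\end{thebibliography}
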